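\title{The Optimal Decay Rate of Tail Entropy for Real Analytic Maps}

\begin{abstract}
The tail entropy $h^*(f,\epsilon)$ is the exponential growth rate of the number of distinguishable orbits that stay $\epsilon$-close to one orbit. We prove the conjectured bound $h^*(f,\epsilon)\le C/|\log\epsilon|$ for every real analytic self-map $f$ of a compact real analytic manifold $M$. More precisely, $\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le \dim M\cdot\lambda(f)$, where $\lambda(f)$ is the growth rate of the derivative, and a smaller constant holds for diffeomorphisms. Products of the map $x\mapsto x^2-2$ show that the rate is optimal in every dimension. The proof complexifies the dynamics along an orbit, bounds the volume of the graph of the complexified orbit segment by a recursion for Monge--Amp\`ere masses, and converts volume into cardinality by Lelong's theorem.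
\end{abstract}

\section{Introduction}

\subsection{Tail entropy}

Let $M$ be a compact real analytic manifold of dimension $m\ge1$, let $d$ be the distance of a continuous Riemannian metric on $M$, and let $f:M\to M$ be continuous. (If $M$ is disconnected, points of different components are at infinite distance, and $m$ is the largest dimension of a component.) For $x\in M$, $n\ge1$ and $\epsilon>0$, the \emph{Bowen ball}
$$B(x,n,\epsilon)=\{y\in M:\ d(f^kx,f^ky)\le\epsilon\ \text{ for }0\le k<n\}$$
consists of the points whose orbits follow the orbit of $x$ within $\epsilon$ for $n$ steps. A set $E\subset M$ is \emph{$(n,\delta)$-spanning} for $Y\subset M$ if every $y\in Y$ satisfies $\max_{0\le k<n}d(f^ky,f^kz)\le\delta$ for some $z\in E$, and $r(n,\delta,Y)$ is the minimal cardinality of such a set. The \emph{tail entropy of $f$ at scale $\epsilon$} is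
$$h^*(f,\epsilon)=\lim_{\delta\to0}\ \limsup_{n\to\infty}\ \frac1n\log\sup_{x\in M}r\bigl(n,\delta,B(x,n,\epsilon)\bigr).$$
The $\limsup$ does not decrease when $\delta$ decreases, so the limit in $\delta$ exists and equals the supremum over $\delta>0$.

An observer with resolution $\epsilon$ cannot tell the points of $B(x,n,\epsilon)$ from $x$; thus $h^*(f,\epsilon)$ is the entropy hidden below the resolution $\epsilon$. It is nondecreasing in $\epsilon$, and for connected $M$ and $\epsilon\ge\operatorname{diam}M$ the Bowen ball is $M$ and $h^*(f,\epsilon)$ is the topological entropy. Expansion alone hides nothing. For $f(x)=2x$ on $\mathbb R/\mathbb Z$ and $\epsilon<1/4$, the ball $B(x,n,\epsilon)$ is the arc of radius $2^{-(n-1)}\epsilon$ about $x$; points of this arc spaced $2^{-(n-1)}\delta$ apart span it, so $r\le 2\epsilon/\delta+1$ and $h^*(f,\epsilon)=0$. Folding is what hides entropy: near a critical point such as that of $x\mapsto x^2-2$, the points $t$ and $-t$ are distinct, arbitrarily close, and have the same future, so each passage of an orbit near the fold offers a binary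 choice that is invisible at scale $\epsilon$. The question is how often an analytic map can offer such a choice.

The lecture notes \cite{notes} record the following. For real analytic $f$ there is a constant $C$ with
$$h^*(f,\epsilon)\le C\,\frac{\log|\log\epsilon|}{|\log\epsilon|}$$
for small $\epsilon$; and there is a real analytic surface example, with a non-degenerate homoclinic tangency, for which $h^*(f,\epsilon)$ decays at the rate $1/|\log\epsilon|$. It is conjectured in \cite{notes} that $1/|\log\epsilon|$ is the optimal rate for the real analytic class: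
\begin{quote}
for every real analytic $f:M\to M$ there is $C>0$ such that $h^*(f,\epsilon)\le C/|\log\epsilon|$ for all sufficiently small $\epsilon>0$.
\end{quote}
The guess is natural. A fold crushes an interval of size $\epsilon$ to size about $\epsilon^2$, and a map with bounded derivative needs about $|\log\epsilon|$ steps to restore the size $\epsilon$; one choice every $|\log\epsilon|$ steps gives entropy of order $1/|\log\epsilon|$. We prove the conjecture.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $f:M\to M$ be real analytic. There are constants $\Lambda\ge1$, $L\ge2$, $\rho>0$ and $c_m<\infty$ such that for all sufficiently small $\epsilon>0$, all $0<\delta\le\epsilon$, $n\ge1$ and $x\in M$,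
\begin{equation}\label{eq:main}
r\bigl(n,\delta,B(x,n,\epsilon)\bigr)\le c_m(32n)^m\Bigl(\frac{2\Lambda^2\epsilon}{\delta}\Bigr)^{2m}\Bigl(1+\frac{\log L}{\log(\rho/(2\Lambda\epsilon))}\Bigr)^{mn}.
\end{equation}
Hence, for all sufficiently small $\epsilon$,
$$h^*(f,\epsilon)\le m\log\Bigl(1+\frac{\log L}{\log(\rho/(2\Lambda\epsilon))}\Bigr)\le\frac{2m\log L}{|\log\epsilon|}.$$
\end{theorem}

Here $\Lambda$ is the distortion of an atlas, $\rho$ is a radius to which $f$ extends holomorphically in that atlas, $L$ bounds the derivative of the extension, and $c_m$ depends only on $m$. To state the asymptotic constant intrinsically, put, for real analytic $g:M\to M$,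
$$\lambda(g)=\lim_{p\to\infty}\frac1p\log\max\bigl(1,\max_{x\in M}\|D_xg^p\|\bigr).$$
The limit exists because the sequence of logarithms is subadditive by the chain rule.

\begin{theorem}\label{thm:const}
Let $f:M\to M$ be real analytic.
\begin{enumerate}
\item[(a)] $\displaystyle\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\lambda(f)$.
\item[(b)] If $f$ is a diffeomorphism with real analytic inverse and $\lambda_\pm=\lambda(f^{\pm1})$, then
$$\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\frac{\lambda_+\lambda_-}{\lambda_++\lambda_-},$$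
where the right side is read as $0$ if $\lambda_+=0$ or $\lambda_-=0$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:opt}
For every $m\ge1$, the $m$-fold product $f_m$ of the map $x\mapsto x^2-2$ on $\mathbb{RP}^1$ satisfies
$$\liminf_{\epsilon\to0}|\log\epsilon|\,h^*(f_m,\epsilon)\ge m(\log2)^2 .$$
So neither the rate $1/|\log\epsilon|$ nor the linear dependence on $m$ in Theorem~\ref{thm:const}(a) can be improved.
\end{theorem}

We do not claim that the constants in Theorem~\ref{thm:const} are sharp.

\subsection{Plan}

Section~\ref{sec:example} proves Theorem~\ref{thm:opt}, which is elementary and exhibits the mechanism that the upper bound must allow for. Section~\ref{sec:one} shows the idea of the upper bound in one complex variable, for one and two steps. Section~\ref{sec:tools} recalls the pluripotential theory that replaces the Laplacian in several variables. Section~\ref{sec:count} contains the core estimate, Proposition~\ref{prop:key}, a count of separated orbits for a sequence of holomorphic maps of a ball. Sections~\ref{sec:charts} and~\ref{sec:const} deduce Theorems~\ref{thm:main}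 and~\ref{thm:const}. No reparametrization or algebraic lemma is used.

\section{The lower bound: returns to a fold}\label{sec:example}

The map $f(x)=x^2-2$ extends to the real analytic map $[x:y]\mapsto[x^2-2y^2:y^2]$ of $\mathbb{RP}^1$ and preserves $[-2,2]$. Its critical orbit is $0\mapsto-2\mapsto2$, and $2$ is a fixed point with $f'(2)=4$. A point at distance $t$ from $0$ arrives at distance about $4t^2$ from $2$, and this distance is then multiplied by about $4$ at each step; so the orbit can return to the fold after about $\log_2(1/t)$ steps. We build orbits that return every $T$ steps, on a prescribed side of $0$.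

\begin{proof}[Proof of Theorem~\ref{thm:opt}]
Choose $\kappa\ge1$ with $\kappa^{-1}|x-y|\le d(x,y)\le\kappa|x-y|$ on $[-2,2]$; it exists because this interval is a compact subset of an affine chart. We have $f(2\sin t)=4\sin^2t-2=-2\cos2t$ and $f(\pm2\cos\theta)=2\cos2\theta$, so
\begin{equation}\label{eq:cheb}
f(2\sin t)=-2\cos 2t,\qquad f^j(2\sin t)=2\cos(2^jt)\quad(j\ge2).
\end{equation}
For $j\ge1$, the function $t\mapsto f^j(2\sin t)$ is even and $2^{j+1}$-Lipschitz.

\emph{The orbits.} Fix $T\ge2$, $K\ge1$ and put $\tau=\pi2^{-T}\le\pi/4$. For a word $\omega\in\{\pm1\}^{\{0,\dots,K-1\}}$ define, backward in $k$,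
$$t_K=0,\qquad t_k=\omega_k2^{-T}\Bigl(\frac\pi2-t_{k+1}\Bigr).$$
If $|t_{k+1}|\le\tau$, then $2^{-T}\frac\pi4\le|t_k|\le2^{-T}\frac{3\pi}4\le\tau$, and $t_k$ has the sign $\omega_k$; by induction this holds for all $k<K$. By \eqref{eq:cheb}, $f^T(2\sin t_k)=2\cos(\frac\pi2-t_{k+1})=2\sin t_{k+1}$. Hence $y_\omega=2\sin t_0$ satisfies $f^{kT}y_\omega=2\sin t_k$.

\emph{They are close.} Let $\omega,\omega'$ be two words and $k<K$. At time $kT$ the two orbits differ by at most $2|t_k-t_k'|\le4\tau$. After the fold only $|t_k|$ matters, and
$$\bigl||t_k|-|t_k'|\bigr|=2^{-T}|t_{k+1}-t'_{k+1}|\le2^{1-T}\tau .$$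
So for $1\le j<T$ we get $|f^{kT+j}y_\omega-f^{kT+j}y_{\omega'}|\le2^{j+1}\cdot2^{1-T}\tau\le2\tau$. Thus any two of the points $y_\omega$ stay within $d$-distance $4\kappa\tau$ during the times $0,\dots,KT-1$.

\emph{They are separated.} If $\omega_k\ne\omega'_k$, then $t_k$ and $t_k'$ have opposite signs and moduli in $[2^{-T}\frac\pi4,\frac\pi4]$, so $|2\sin t_k-2\sin t'_k|\ge\gamma_T:=4\sin(2^{-T}\pi/4)>0$. The number $\gamma_T$ does not depend on $K$.

\emph{The product.} Give $(\mathbb{RP}^1)^m$ the product metric, whose distance is $(\sum_id(x_i,y_i)^2)^{1/2}$. The $2^{Km}$ points all of whose coordinates are among the $y_\omega$ lie in the Bowen ball of length $KT$ and radius $4\kappa\sqrt m\,\pi2^{-T}$ about any one of them, and any two are at distance at least $\gamma_T/\kappa$ at some time less than $KT$. If $2\delta<\gamma_T/\kappa$, no point of a spanning set can serve two of them. Therefore $\sup_xr(KT,\delta,B(x,KT,\epsilon))\ge2^{Km}$ whenever $4\kappa\sqrt m\,\pi2^{-T}\le\epsilon$, and letting $K\to\infty$ gives $h^*(f_m,\epsilon)\ge(m\log2)/T$. For small $\epsilon$ take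 the least such $T$; then $T\le\log_2(4\pi\kappa\sqrt m/\epsilon)+1$, so $\liminf_{\epsilon\to0}|\log\epsilon|/T\ge\log2$, and the inequality follows.

Finally, $D f_m^p$ is block diagonal, so $\lambda(f_m)=\lambda(f)$ does not depend on $m$. The upper bound $m\lambda(f_m)$ of Theorem~\ref{thm:const}(a) and the lower bound $m(\log2)^2$ are then both linear in $m$.
\end{proof}

\begin{remark}
At the fixed point $2$ the derivative of $f^p$ is $4^p$, so $\lambda(f)\ge\log4>(\log2)^2$. The two bounds therefore do not meet, and Theorem~\ref{thm:opt} does not decide whether the constant in Theorem~\ref{thm:const}(a) is sharp.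
\end{remark}

\section{The idea in one variable: a degree that is not an integer}\label{sec:one}

This section is not used in the proofs. In charts centered along the orbit of $x$, the map $f$ becomes a sequence of holomorphic maps $F_0,F_1,\dots$, each defined near the closed disc of a \emph{fixed} radius $\rho$ and bounded by $L\rho$ there. The Bowen ball concerns only orbits that remain in a disc of radius $s\approx\epsilon$, much smaller than $\rho$. Put $R=\rho/s$. We want to bound how many times the composition of $K$ maps can fold the small disc over itself.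

Let $dd^cu=\frac1{2\pi}\Delta u\,dx\wedge dy$; for subharmonic $u$ this is a positive measure, and for holomorphic $h\not\equiv0$ the measure $dd^c\log|h|$ is the sum of the Dirac masses at the zeros of $h$, with multiplicity. Let $\log^+t=\max(0,\log t)$. From $\log^+(|w|/s)=\frac1{2\pi}\int_0^{2\pi}\log|w-se^{i\theta}|\,d\theta-\log s$ we get, for $h$ holomorphic on an open set $W$,
\begin{equation}\label{eq:degree}
\int_Wdd^c\log^+\frac{|h|}s=\frac1{2\pi}\int_0^{2\pi}\#\{z\in W:\ h(z)=se^{i\theta}\}\,d\theta .
\end{equation}
The mass on the left is an average degree of $h$ at scale $s$. For $h(z)=z$ and $W\supset\{|z|=s\}$ it is $1$.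

\emph{One step.} Fix $a>1+\log L/\log R$, so that $a\log R>\log(LR)$, and let
$$u_0=\log^+\frac{|z|}s,\qquad u_1=\max\Bigl(au_0,\ \log^+\frac{|F_0|}s\Bigr).$$
On the circle $|z|=\rho$ we have $au_0=a\log R>\log(LR)\ge\log^+(|F_0|/s)$, so $u_1=au_0$ near that circle. Two subharmonic functions that agree near the boundary have the same total mass, by Green's formula. Hence $dd^cu_1$ has mass $a$ in $\{|z|<\rho\}$. But $u_0=0$ on $\{|z|<s\}$, so $u_1=\log^+(|F_0|/s)$ there, and by \eqref{eq:degree} the average number of solutions of $F_0(z)=se^{i\theta}$ in $\{|z|<s\}$ is at most $a$. Monomials show that $1+\log L/\log R$ is the right threshold: $F_0(z)=(1+\gamma)s^{1-q}z^q$ with $\gamma>0$ has $q$ such solutions for each $\theta$, and $L=(1+\gamma)R^{q-1}$, so $1+\log L/\log R\to q$ as $\gamma\to0$.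

\emph{Two steps.} The composition $z_2=F_1(F_0(z))$ is defined only on $U_1=\{|z|<\rho,\ |F_0(z)|<\rho\}$, a set of unknown shape, so an argument based on circles does not iterate. The function $u_1$ repairs this. A boundary point of $U_1$ has $|z|=\rho$ or $|F_0(z)|=\rho$, and in both cases $u_1\ge\log R$. So $u_2=\max(au_1,\log^+(|z_2|/s))$ equals $au_1$ near $\partial U_1$, and the mass of $dd^cu_2$ in $U_1$ is $a$ times that of $dd^cu_1$, hence at most $a^2$. On $\{|z|<s,\ |F_0(z)|<s\}$ we have $u_1=0$ and $u_2=\log^+(|z_2|/s)$: on this complex Bowen ball, $z_2$ has average degree at most $a^2$.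

After $K$ steps the bound is $a^K$, and $\log a\approx\log L/|\log\epsilon|$ is the rate in Theorem~\ref{thm:main}. It matters that $a$ is a real number. For small $\epsilon$ it lies between $1$ and $2$. Rounding it up to the integer $2$ at each step would give the useless rate $\log2$; rounding it down to $1$ would be contradicted by Section~\ref{sec:example}, where the degree doubles every $T\approx\log_2(1/\epsilon)$ steps. The mass records the fraction of a fold that is prepared at each step, and $a^T$ is indeed bounded above and bounded away from $1$ as $\epsilon\to0$.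

Two things remain. In dimension $m$ the Laplacian must be replaced by the Monge--Amp\`ere operator, which is homogeneous of degree $m$; this produces $a^{mK}$. And a bound on mass must be turned into a bound on the number of separated orbits.

\section{Monge--Amp\`ere measures and Lelong's theorem}\label{sec:tools}

Let $dd^c=\frac i\pi\partial\bar\partial$ on $\mathbb C^m$, which agrees with Section~\ref{sec:one} for $m=1$. Let $|\cdot|$ be the Euclidean norm and $B(p,t)$ the open Euclidean ball.

A continuous real function $u$ on an open set $\Omega\subset\mathbb C^m$ is \emph{plurisubharmonic} (psh) if its restriction to every complex line is subharmonic. A smooth $u$ is psh exactly when its Levi matrix $H_u=(\partial^2u/\partial z_j\partial\bar z_k)$ is positive semidefinite, and then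
\begin{equation}\label{eq:det}
(dd^cu)^m=m!\,(2/\pi)^m\det H_u\,dV ,
\end{equation}
where $dV$ is Lebesgue measure. Sums, positive multiples and maxima of finitely many psh functions are psh; so is the composition $u\circ h$ of a psh function with a holomorphic map; and $\log^+(|w|/s)$ is psh on $\mathbb C^m$.

The functions $u_k$ are maxima and are not smooth, so we need the Monge--Amp\`ere operator on continuous psh functions (Chern--Levine--Nirenberg, Bedford--Taylor). If $S$ is a closed positive current and $u$ is continuous psh, then $S$ has measure coefficients, so $uS$ is defined, and $dd^cu\wedge S:=dd^c(uS)$ is again a closed positive current. Starting from $S=1$, this defines $dd^cv_1\wedge\dots\wedge dd^cv_j$ for continuous psh $v_1,\dots,v_j$. We use the following properties. The product is symmetric in the $v_i$; it is local, that is, its restriction to an open set depends only on the restrictions of the $v_i$; it is the usual product of forms where the $v_i$ are smooth; for $j=m$ it is a positive Radon measure; and $(dd^c(au))^m=a^m(dd^cu)^m$ for $a>0$.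

The next lemma replaces Green's formula.

\begin{lemma}\label{lem:mass}
If $u,v$ are continuous psh functions on $\Omega$ and $u=v$ outside a compact set $E\subset\Omega$, then $\int_\Omega(dd^cu)^m=\int_\Omega(dd^cv)^m$.
\end{lemma}

\begin{proof}
Let $S_j=(dd^cu)^j\wedge(dd^cv)^{m-1-j}$ and $S=\sum_{j=0}^{m-1}S_j$. By symmetry, $dd^c(uS_j)-dd^c(vS_j)=(dd^cu)^{j+1}\wedge(dd^cv)^{m-1-j}-(dd^cu)^j\wedge(dd^cv)^{m-j}$, and the sum over $j$ telescopes:
$$(dd^cu)^m-(dd^cv)^m=dd^c\bigl[(u-v)S\bigr].$$
Take $\chi\in C_c^\infty(\Omega)$ with $0\le\chi\le1$ and $\chi=1$ near $E$. Then $\int\chi(dd^cu)^m-\int\chi(dd^cv)^m=\int(u-v)S\wedge dd^c\chi=0$, because $u-v$ vanishes off $E$ and $dd^c\chi$ vanishes near $E$. By locality the two measures agree on $\Omega\setminus E$, so they give the same integral to $1-\chi$.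
\end{proof}

\paragraph{The constant $c_m$.} The measure $(dd^c\log^+|z|)^m$ vanishes on $\{|z|<1\}$. It also vanishes on $\{|z|>1\}$: there $\log|z|$ is smooth and psh, and it is harmonic on each punctured complex line through $0$, so its positive semidefinite Levi matrix has a null vector and the determinant in \eqref{eq:det} is zero. So the measure is carried by the compact sphere $\{|z|=1\}$, and its total mass $c_m$ is finite. The substitution $z\mapsto z/s$ shows that $(dd^c\log^+(|z|/s))^m$ is carried by $\{|z|=s\}$ and has the same mass $c_m$. By \eqref{eq:degree}, $c_1=1$.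

\paragraph{Lelong's theorem.} Let $\beta=dd^c|w|^2$ on $\mathbb C^D$. On an $m$-dimensional complex submanifold, $\beta^m$ is $m!(2/\pi)^m$ times the Euclidean volume form. Since a ball of radius $t$ in $\mathbb C^m$ has volume $\pi^mt^{2m}/m!$, a flat $m$-dimensional ball of radius $t$ has $\int\beta^m=2^mt^{2m}$. Lelong's theorem says that flat balls minimize: \emph{if $A$ is a closed analytic subset of $B(p,t)\subset\mathbb C^D$ of pure dimension $m$ and $p\in A$, then}
\begin{equation}\label{eq:lelong}
\int_A\beta^m\ge2^mt^{2m}.
\end{equation}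
We apply it only to closed complex submanifolds. The bound depends neither on the ambient dimension $D$ nor on the curvature of $A$. Nothing similar holds for real surfaces, which can reach the center of a ball by a thin tentacle of small area.

\section{Counting separated orbits of holomorphic maps}\label{sec:count}

For Theorem~\ref{thm:const}(b) we shall follow a point forward and backward at once. We therefore allow several sequences of maps, indexed by a finite nonempty set $\Sigma$, acting on the same initial point. For Theorems~\ref{thm:main} and~\ref{thm:const}(a), $\Sigma$ has one element and the superscript $\sigma$ can be ignored.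

Let $0<s<\rho$ with $R=\rho/s\ge2$, let $L\ge1$, and let $K\ge0$ be an integer. For $\sigma\in\Sigma$ and $0\le k<K$, let $F^\sigma_k$ be a holomorphic map from a neighborhood of $\overline{B(0,\rho)}\subset\mathbb C^m$ to $\mathbb C^m$ with $|F^\sigma_k|\le L\rho$ on $\overline{B(0,\rho)}$. For $z\in\mathbb C^m$ put $z^\sigma_0=z$, and $z^\sigma_{k+1}=F^\sigma_k(z^\sigma_k)$ as long as $|z^\sigma_k|\le\rho$. The \emph{tracked variables} are $z$ and the $z^\sigma_k$ with $1\le k\le K$; there are $Q=1+|\Sigma|K$ of them, and $\mathcal T$ denotes their family.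

\begin{proposition}\label{prop:key}
Let $0<\eta\le s/2$, and let $y^1,\dots,y^N\in\mathbb C^m$ be such that $|z^\sigma_k(y^i)|\le s/2$ for all $i$, $\sigma$ and $0\le k\le K$, and $\max_{\sigma,k}|z^\sigma_k(y^i)-z^\sigma_k(y^j)|>\eta$ for $i\ne j$. Then
$$N\le c_m(32Q)^m(s/\eta)^{2m}\Bigl(1+\frac{\log L}{\log R}\Bigr)^{mK}.$$
\end{proposition}

\begin{proof}
Fix $a>1+\log L/\log R$. We prove the bound with $a^{mK}$ as last factor and then let $a$ decrease. Note that $a>1$ and $a\log R>\log(LR)$.

\medskip
\emph{Step 1: the domains.} Let $U_0=B(0,\rho)$ and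
$$U_{k+1}=\{z\in U_k:\ |z^\sigma_{k+1}|<\rho\ \text{ for all }\sigma\},\qquad0\le k<K .$$
We claim that $U_k$ is a bounded open set, and that the maps $z^\sigma_j$, $j\le k$, are holomorphic on $U_k$, continuous on $\overline{U_k}$ and of norm at most $\rho$ there. This holds for $k=0$. If it holds for some $k<K$, then $z^\sigma_{k+1}=F^\sigma_k\circ z^\sigma_k$ is holomorphic on $U_k$ and continuous on $\overline{U_k}$, with
\begin{equation}\label{eq:Lrho}
|z^\sigma_{k+1}|\le L\rho\quad\text{on }\overline{U_k};
\end{equation}
so $U_{k+1}$ is open and $|z^\sigma_{k+1}|\le\rho$ on $\overline{U_{k+1}}$. All we use about the shape of $U_k$ is this: \emph{at each $p\in\partial U_k$, $|z^\sigma_j(p)|=\rho$ for some $\sigma$ and some $j\le k$.} Otherwise all these norms are less than $\rho$, and $p$ belongs successively to $U_0,\dots,U_k$, which is impossible for a boundary point of the open set $U_k$.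

\medskip
\emph{Step 2: the mass recursion.} Let $u_0=\log^+(|z|/s)$ on $\overline{U_0}$, and for $0\le k<K$ define on $\overline{U_k}$
$$u_{k+1}=\max\Bigl(a\,u_k,\ \max_{\sigma\in\Sigma}\log^+\frac{|z^\sigma_{k+1}|}s\Bigr).$$
Each $u_{k+1}$ is continuous on $\overline{U_k}$ and psh on $U_k$. By induction $u_k\ge a^{k-j}\log^+(|z^\sigma_j|/s)$ on $\overline{U_k}$ for $j\le k$, so Step 1 and $a>1$ give
\begin{equation}\label{eq:boundary}
u_k\ge\log R\quad\text{on }\partial U_k .
\end{equation}
With \eqref{eq:Lrho} and $LR\ge1$, this yields on $\partial U_k$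
$$a\,u_k\ge a\log R>\log(LR)\ge\log^+\frac{|z^\sigma_{k+1}|}s\qquad\text{for all }\sigma.$$
The set of points of $\overline{U_k}$ where $au_k\le\max_\sigma\log^+(|z^\sigma_{k+1}|/s)$ is compact and misses $\partial U_k$, so it is a compact subset of $U_k$; outside it $u_{k+1}=au_k$. By Lemma~\ref{lem:mass} and $U_{k+1}\subset U_k$,
$$\int_{U_{k+1}}(dd^cu_{k+1})^m\le\int_{U_k}(dd^cu_{k+1})^m=a^m\int_{U_k}(dd^cu_k)^m .$$
Since $s<\rho$, we have $\int_{U_0}(dd^cu_0)^m=c_m$, and therefore
\begin{equation}\label{eq:mass}
\int_{U_K}(dd^cu_K)^m\le c_m\,a^{mK}.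
\end{equation}
The factor $a^m$ is paid once per step, whatever the size of $\Sigma$.

\medskip
\emph{Step 3: from mass to volume.} The points $y^i$ lie in the open set
$$V=\{z\in U_K:\ |\zeta|<s\ \text{ for all }\zeta\in\mathcal T\}.$$
On $V$ all the functions $u_0,\dots,u_K$ vanish, so the measure in \eqref{eq:mass} does not charge $V$. To move mass into $V$ we take the maximum of $u_K$ with a function that is strictly psh in the tracked variables and small enough to lose against $u_K$ at the boundary:
$$v=\frac1{4Q}\sum_{\zeta\in\mathcal T}\log\bigl(1+|\zeta|^2/s^2\bigr),\qquad \tilde u=\max(u_K,v).$$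
The function $v$ is continuous on $\overline{U_K}$, and smooth on $U_K$; it is psh by the computation below. On $\partial U_K$ we have $v\le\frac14\log(1+R^2)<\log R\le u_K$, by \eqref{eq:boundary} and because $1+R^2<R^4$ for $R\ge2$. As in Step 2, $\tilde u=u_K$ outside a compact subset of $U_K$. On $V$ we have $u_K=0\le v$, so $\tilde u=v$. By locality, Lemma~\ref{lem:mass} and \eqref{eq:mass},
\begin{equation}\label{eq:v}
\int_V(dd^cv)^m\le\int_{U_K}(dd^c\tilde u)^m=\int_{U_K}(dd^cu_K)^m\le c_ma^{mK}.
\end{equation}
The Levi form of $\log(1+|\xi|^2)$ at $\xi\in\mathbb C^m$, applied to a vector $e$, is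
$$\frac{(1+|\xi|^2)|e|^2-|\langle e,\xi\rangle|^2}{(1+|\xi|^2)^2}\ge\frac{|e|^2}{(1+|\xi|^2)^2},$$
by the Cauchy--Schwarz inequality. With $\xi=\zeta/s$ this gives $dd^c\log(1+|\zeta|^2/s^2)\ge\frac1{4s^2}dd^c|\zeta|^2$ where $|\zeta|<s$, and the inequality persists under pullback by the holomorphic map $z\mapsto\zeta$. Let
$$\Phi=(\zeta)_{\zeta\in\mathcal T}:V\to\mathbb C^{mQ},\qquad\Phi^*\beta=\sum_{\zeta\in\mathcal T}dd^c|\zeta|^2 .$$
Then $dd^cv\ge\frac1{16Qs^2}\Phi^*\beta\ge0$ on $V$. The determinant is monotone on positive semidefinite matrices, so \eqref{eq:det} and \eqref{eq:v} give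
\begin{equation}\label{eq:volume}
\int_V(\Phi^*\beta)^m\le(16Qs^2)^mc_m\,a^{mK}.
\end{equation}
The normalization $1/(4Q)$ costs the factor $Q^m$, which is polynomial in $K$ and will not affect entropy.

\medskip
\emph{Step 4: from volume to cardinality.} The points $y^i$ may be exponentially close in $\mathbb C^m$, but their images under $\Phi$ are $\eta$-separated; this is why we pass to the graph. Write a point of $\mathbb C^{mQ}$ as $w=(w_0,(w^\sigma_k)_{\sigma,\,1\le k\le K})$, set $w^\sigma_0=w_0$, and let $P$ be the open set where every $\mathbb C^m$-component of $w$ has norm less than $s$. Then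
$$\Phi(V)=\{w\in P:\ w^\sigma_{k+1}=F^\sigma_k(w^\sigma_k)\ \text{ for all }\sigma\text{ and }0\le k<K\}:$$
if $w$ is in the right side, then $z=w_0$ has $z^\sigma_k=w^\sigma_k$ of norm less than $s<\rho$, so $z\in V$ and $\Phi(z)=w$; the other inclusion holds by definition. So $\Phi(V)$ is closed in $P$. As $z$ is one of the components of $\Phi$, the set $\Phi(V)$ is a graph over $V$, hence an $m$-dimensional complex submanifold, and $\Phi:V\to\Phi(V)$ is biholomorphic. The left side of \eqref{eq:volume} is $\int_{\Phi(V)}\beta^m$.

The balls $B(\Phi(y^i),\eta/2)\subset\mathbb C^{mQ}$ are disjoint, since their centers are more than $\eta$ apart. They lie in $P$, since $s/2+\eta/2<s$. By \eqref{eq:lelong}, each carries at least $2^m(\eta/2)^{2m}$ of $\int_{\Phi(V)}\beta^m$. Hence $N2^m(\eta/2)^{2m}\le(16Qs^2)^mc_ma^{mK}$, and $16\cdot4/2=32$ gives $N\le c_m(32Q)^m(s/\eta)^{2m}a^{mK}$.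
\end{proof}

\begin{example}
The exponential rate is nearly attained. Let $m=|\Sigma|=1$, $q\ge2$ and $F_k(z)=F(z)=(s/2)^{1-q}z^q$, so that $L=(2R)^{q-1}$, that is, $q=1+\log L/\log(2R)$. The map $F$ preserves the circle $|z|=s/2$, and the point $s/2$ has $q^K$ preimages on it under $F^K$. At the last time at which the orbits of two preimages differ, their ratio is a nontrivial $q$-th root of unity, so they are at least $s\sin(\pi/q)$ apart. Thus $N=q^K$ occurs for $\eta<\min(s/2,s\sin(\pi/q))$. The example also shows that the ratio $R$ must be large for the rate to be small.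
\end{example}

\section{Complexification along an orbit and the proof of Theorem~\ref{thm:main}}\label{sec:charts}

Proposition~\ref{prop:key} needs maps defined on a complex ball whose radius $\rho$ depends neither on the point of the orbit nor on $\epsilon$. Analyticity gives holomorphic extensions and compactness makes them uniform; analyticity is used nowhere else. We first assume that all components of $M$ have dimension $m$.

\subsection{The atlas}

There are finitely many real analytic charts $\varphi_j:W_j\to\mathbb R^m$, compact sets $K_j\subset W_j$ covering $M$, and constants $\Lambda\ge1$, $\epsilon_0>0$ such that $\|D\varphi_j\|,\|D\varphi_j^{-1}\|\le\Lambda$,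
\begin{equation}\label{eq:atlas}
\Lambda^{-1}d(y,y')\le|\varphi_j(y)-\varphi_j(y')|\le\Lambda d(y,y')\qquad(y,y'\in W_j),
\end{equation}
and $\{y:d(x,y)<\epsilon_0\}\subset W_j$ for $x\in K_j$. To see this, take at each point of $M$ a chart $\varphi$ sending it to $0$, whose image contains a closed ball $\overline{B(0,3t)}$. The metric is continuous, so $\|D\varphi\|$ and $\|D\varphi^{-1}\|$ are bounded over this ball by some $\Lambda\geq1$. Let $W=\varphi^{-1}B(0,t)$ and $y,y'\in W$. The straight segment gives the left inequality in \eqref{eq:atlas}. A curve from $y$ to $y'$ either stays in $\varphi^{-1}\overline{B(0,3t)}$, and has length at least $\Lambda^{-1}|\varphi(y)-\varphi(y')|$, or leaves it, and has length at least $2t\Lambda^{-1}\ge\Lambda^{-1}|\varphi(y)-\varphi(y')|$; this is the right inequality. Finitely many of the compact sets $\varphi^{-1}\overline{B(0,t/2)}$ cover $M$; take the largest $\Lambda$, and let $\epsilon_0>0$ be less than the distance from $K_j$ to $M\setminus W_j$ for each $j$.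

For each $x\in M$ fix $j(x)$ with $x\in K_{j(x)}$, and let $\psi_x=\varphi_{j(x)}-\varphi_{j(x)}(x)$ be the chart on $W_{j(x)}$ centered at $x$. For real analytic $g:M\to M$ put
$$\ell(g)=2\Lambda^2\max\bigl(1,\max_{x\in M}\|D_xg\|\bigr)\ge2 .$$

\begin{lemma}\label{lem:ext}
Let $g:M\to M$ be real analytic. For every sufficiently small $\rho>0$ and every $x\in M$ there is a map $G_x$, holomorphic near $\overline{B(0,\rho)}\subset\mathbb C^m$, with $|G_x|\le\ell(g)\rho$ on $\overline{B(0,\rho)}$, such that if $y\in W_{j(x)}$ and $|\psi_x(y)|\le\rho$, then $gy\in W_{j(gx)}$ and $\psi_{gx}(gy)=G_x(\psi_x(y))$.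
\end{lemma}

\begin{proof}
Let $O_{ij}=\varphi_i(W_i\cap g^{-1}W_j)$, an open subset of $\mathbb R^m$, and $E_{ij}=\varphi_i(K_i\cap g^{-1}K_j)$, a compact subset of $O_{ij}$. The real analytic map $g_{ij}=\varphi_jg\varphi_i^{-1}:O_{ij}\to\mathbb R^m$ extends to a holomorphic map $\hat g_{ij}$ on an open set $\Omega_{ij}\subset\mathbb C^m$ with $\Omega_{ij}\cap\mathbb R^m=O_{ij}$. Indeed, each $p\in O_{ij}$ is the center of a complex ball, with real part in $O_{ij}$, on which the Taylor series at $p$ converges and restricts to $g_{ij}$. If two such balls meet, their intersection is convex and contains the real part of each of its points, because the centers are real; so it meets $\mathbb R^m$ in a nonempty open set, on which the two series agree, and they agree on the intersection by the identity theorem. Let $\Omega_{ij}$ be the union of the balls.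

At a point of $E_{ij}$ the derivative $D\hat g_{ij}$ is a real matrix $A$ of real norm $\|A\|\le\Lambda^2\max\|Dg\|<\ell(g)$. Its complex norm is the same, since $|A(\xi+i\xi')|^2=|A\xi|^2+|A\xi'|^2\le\|A\|^2|\xi+i\xi'|^2$ for real $\xi,\xi'$. By compactness, for all small $\rho$ and all $i,j$, the closed $\rho$-neighborhood of $E_{ij}$ in $\mathbb C^m$ lies in $\Omega_{ij}$, and $\|D\hat g_{ij}\|\le\ell(g)$ on it.

Given $x$, let $i=j(x)$ and $j=j(gx)$, so that $\varphi_i(x)\in E_{ij}$, and set $G_x(z)=\hat g_{ij}(\varphi_i(x)+z)-\varphi_j(gx)$. Then $G_x(0)=0$, and integrating the derivative along the segment from $0$ to $z$ gives $|G_x(z)|\le\ell(g)|z|$. If $y\in W_i$ and $|\psi_x(y)|\le\rho$, then $\varphi_i(y)\in\Omega_{ij}\cap\mathbb R^m=O_{ij}$, so $gy\in W_j$ and $G_x(\psi_x(y))=\varphi_j(gy)-\varphi_j(gx)=\psi_{gx}(gy)$.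
\end{proof}

If $M$ has components of dimension less than $m$, regard each target $\mathbb R^{m_j}$ of a chart as a coordinate subspace of $\mathbb R^m$, construct $G_x$ between the corresponding subspaces of $\mathbb C^m$, and precompose it with the orthogonal projection $\mathbb C^m\to\mathbb C^{m_{j(x)}}$. The projection does not increase norms and fixes $\psi_x(y)$, so \eqref{eq:atlas} and Lemma~\ref{lem:ext} hold as stated; these are the only facts used below.

\subsection{The main estimate}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L=\ell(f)$ and let $\rho$ be as in Lemma~\ref{lem:ext} for $g=f$. Take $\epsilon<\epsilon_0$ with $s:=2\Lambda\epsilon\le\rho/2$, so that $R=\rho/s\ge2$. Let $0<\delta\le\epsilon$ and $\eta=\delta/\Lambda$; then $\eta\le\Lambda\epsilon=s/2$ and $s/\eta=2\Lambda^2\epsilon/\delta$.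

Fix $x$ and $n$. We apply Proposition~\ref{prop:key} with $|\Sigma|=1$, $K=n-1$, $Q=n$ and $F_k=G_{f^kx}$. Let $y\in B(x,n,\epsilon)$ and $0\le k<n$. Since $d(f^kx,f^ky)\le\epsilon<\epsilon_0$, the point $f^ky$ lies in $W_{j(f^kx)}$, and $z_k:=\psi_{f^kx}(f^ky)$ has $|z_k|\le\Lambda\epsilon=s/2$ by \eqref{eq:atlas}. By Lemma~\ref{lem:ext}, $z_{k+1}=F_k(z_k)$ for $0\le k<n-1$. So the $z_k$ are the tracked variables of the point $\psi_x(y)$.

Call $E\subset B(x,n,\epsilon)$ \emph{separated} if $\max_{k<n}d(f^ky,f^ky')>\delta$ for distinct $y,y'\in E$. For such points $\max_k|z_k-z'_k|>\delta/\Lambda=\eta$ by \eqref{eq:atlas}, and Proposition~\ref{prop:key} gives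
$$\#E\le c_m(32n)^m\Bigl(\frac{2\Lambda^2\epsilon}\delta\Bigr)^{2m}a^{m(n-1)},\qquad a=1+\frac{\log L}{\log(\rho/(2\Lambda\epsilon))}.$$
Since cardinalities are bounded, there is a separated set $E$ of maximal cardinality. It is $(n,\delta)$-spanning for $B(x,n,\epsilon)$, for a point of the ball not $\delta$-shadowed by any point of $E$ could be added to $E$. This proves \eqref{eq:main}.

The right side of \eqref{eq:main} does not depend on $x$, its dependence on $\delta$ is a factor independent of $n$, and $(32n)^m$ is polynomial. Hence $\limsup_n\frac1n\log\sup_xr(n,\delta,B(x,n,\epsilon))\le m\log a$ for every $\delta\le\epsilon$, and $h^*(f,\epsilon)\le m\log a$. Finally $\log a\le\log L/\log(\rho/(2\Lambda\epsilon))$, and $\log(\rho/(2\Lambda\epsilon))\ge\frac12|\log\epsilon|$ once $\epsilon<1$ and $\epsilon\le(\rho/(2\Lambda))^2$.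
\end{proof}

Since $\rho$ is fixed as $\epsilon\to0$, we have $|\log\epsilon|\log a\to\log L$. The proof, applied to any real analytic $g:M\to M$ with the same atlas, therefore gives
\begin{equation}\label{eq:asymp}
\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(g,\epsilon)\le m\log\ell(g).
\end{equation}

\section{The asymptotic constants}\label{sec:const}

\subsection{Passing to iterates}

The constant in \eqref{eq:asymp} depends on the atlas through $\Lambda$, and on the metric through $\max\|Dg\|$. Applying \eqref{eq:asymp} to $g=f^p$ and dividing by $p$ removes both dependences. The radius $\rho$ for $f^p$ depends on $p$, but it has already disappeared in the limit $\epsilon\to0$.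

\begin{proof}[Proof of Theorem~\ref{thm:const}(a)]
Fix $p\ge1$; subscripts indicate the map. We show $h^*(f,\epsilon)\le\frac1ph^*(f^p,\epsilon)$. Given $\delta>0$, uniform continuity gives $\delta'>0$ such that $d(y,y')\le\delta'$ implies $d(f^iy,f^iy')\le\delta$ for $0\le i<p$. Let $n'=\lceil n/p\rceil$. Since $(n'-1)p<n$, we have $B_f(x,n,\epsilon)\subset B_{f^p}(x,n',\epsilon)$. Since $n\le n'p$, every time $t<n$ is $kp+i$ with $k<n'$ and $0\le i<p$, so a set that is $(n',\delta')$-spanning for $f^p$ is $(n,\delta)$-spanning for $f$. Thus $r_f(n,\delta,B_f(x,n,\epsilon))\le r_{f^p}(n',\delta',B_{f^p}(x,n',\epsilon))$, and $n'/n\to1/p$ gives the claim. By \eqref{eq:asymp},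
$$\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le\frac mp\log\ell(f^p)=\frac mp\log(2\Lambda^2)+\frac mp\log\max\bigl(1,\max\|Df^p\|\bigr),$$
and the right side tends to $m\lambda(f)$ as $p\to\infty$.
\end{proof}

\subsection{Diffeomorphisms: starting in the middle}

When $f^{-1}$ is analytic, an orbit segment can be parametrized by its position at an intermediate time and followed forward by $f^c$ and backward by $f^{-b}$. One step of the recursion then covers $b+c$ units of time, and its cost is governed by the \emph{maximum} of $\log\ell(f^c)\approx c\lambda_+$ and $\log\ell(f^{-b})\approx b\lambda_-$, because Step 2 of Proposition~\ref{prop:key} handles both branches with one factor. Balancing $c\lambda_+=b\lambda_-$ gives the constant in (b).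

\begin{proof}[Proof of Theorem~\ref{thm:const}(b)]
Fix integers $b,c\ge1$. Take $\rho$ valid in Lemma~\ref{lem:ext} for both $f^c$ and $f^{-b}$, let $L=\max(\ell(f^c),\ell(f^{-b}))$, and let $\epsilon<\epsilon_0$ with $s=2\Lambda\epsilon\le\rho/2$. Given $n\ge1$, put $K=\lfloor(n-1)/(b+c)\rfloor$ and $t=bK$. The \emph{tracked times} are $t+ck$ and $t-bk$ for $0\le k\le K$; they run from $0$ to $(b+c)K\le n-1$. Consecutive tracked times differ by $b$ or $c$, and $n-1-(b+c)K<b+c$, so every time in $[0,n-1]$ equals a tracked time plus some $i$ with $0\le i\le b+c$.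

Fix $x\in M$ and let $\Sigma=\{+,-\}$. For $0\le k<K$, let $F^+_k$ be the map of Lemma~\ref{lem:ext} for $g=f^c$ at the point $f^{t+ck}x$, and $F^-_k$ the map for $g=f^{-b}$ at the point $f^{t-bk}x$. For $y\in B(x,n,\epsilon)$ put
$$z^+_k=\psi_{f^{t+ck}x}(f^{t+ck}y),\qquad z^-_k=\psi_{f^{t-bk}x}(f^{t-bk}y),\qquad 0\le k\le K.$$
The tracked times lie in $[0,n-1]$, so these points are defined and $|z^\pm_k|\le\Lambda\epsilon=s/2$. Also $z^+_0=z^-_0$, and $z^\pm_{k+1}=F^\pm_k(z^\pm_k)$ by Lemma~\ref{lem:ext}. So we are in the setting of Proposition~\ref{prop:key} with $Q=1+2K$.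

Given $\delta>0$, choose $0<\delta'\le\epsilon$ such that $d(y,y')\le\delta'$ implies $d(f^iy,f^iy')\le\delta$ for $0\le i\le b+c$. Consider subsets of $B(x,n,\epsilon)$ any two of whose points are more than $\delta'$ apart at some tracked time. By \eqref{eq:atlas} and Proposition~\ref{prop:key} with $\eta=\delta'/\Lambda\le s/2$, their cardinality is bounded by the right side of \eqref{eq:two} below. Let $E$ be one of maximal cardinality. Every $y\in B(x,n,\epsilon)$ is within $\delta'$ of some point of $E$ at all tracked times, hence within $\delta$ at all times in $[0,n-1]$. So $E$ is $(n,\delta)$-spanning, and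
\begin{equation}\label{eq:two}
\sup_xr\bigl(n,\delta,B(x,n,\epsilon)\bigr)\le c_m\bigl(32(1+2K)\bigr)^m\Bigl(\frac{2\Lambda^2\epsilon}{\delta'}\Bigr)^{2m}\Bigl(1+\frac{\log L}{\log(\rho/(2\Lambda\epsilon))}\Bigr)^{mK}.
\end{equation}
Since $K/n\to1/(b+c)$, we get $h^*(f,\epsilon)\le\frac m{b+c}\log\bigl(1+\frac{\log L}{\log(\rho/(2\Lambda\epsilon))}\bigr)$, and so
\begin{equation}\label{eq:bc}
\limsup_{\epsilon\to0}|\log\epsilon|\,h^*(f,\epsilon)\le m\,\frac{\max\bigl(\log\ell(f^c),\log\ell(f^{-b})\bigr)}{b+c}.
\end{equation}
By the definition of $\lambda_\pm$, $\log\ell(f^c)=c\lambda_++o(c)$ and $\log\ell(f^{-b})=b\lambda_-+o(b)$.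

If $\lambda_+,\lambda_->0$, let $b,c\to\infty$ with $c/b\to\lambda_-/\lambda_+$. Then both terms in the maximum are $b\lambda_-+o(b)$, and $(b+c)/b\to(\lambda_++\lambda_-)/\lambda_+$, so the right side of \eqref{eq:bc} tends to $m\lambda_+\lambda_-/(\lambda_++\lambda_-)$. If $\lambda_+=0$, take $c=Jb$ with a fixed integer $J\ge1$; the maximum is $b\lambda_-+o(b)$, so the right side tends to $m\lambda_-/(1+J)$ as $b\to\infty$, and we let $J\to\infty$. If $\lambda_-=0$, take $b=Jc$; the right side tends to $m\lambda_+/(1+J)$ as $c\to\infty$, and again $J\to\infty$.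
\end{proof}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Lecture 3 and 4: Entropy of $C^r$ smooth systems via semi-algebraic tools},
\texttt{https://burguet.pages.math.cnrs.fr/files/Iran2.pdf}.

\end{thebibliography}
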